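# A minimal coarse degree

## 1. Machines that read one bit of their oracle

Some problems are undecidable only because of a few bad inputs. A weaker notion of computation allows errors on a negligible set of inputs, and it brings with it a weaker notion of reducibility. The question of this lecture is whether the resulting degree structures have minimal elements: sets that are not "computable" in the weak sense, but such that everything below them is either "computable" or already computes them back. We begin with the case of one very simple reduction, where the whole matter can be settled by hand.

Sets are subsets of $\{0,1\}^*$, the set of finite binary strings, and we identify a set with its characteristic function. For $S\subseteq\{0,1\}^*$ put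
$$\rho_n(S)=\frac{|\{x\in S:|x|=n\}|}{2^n}.$$
The set $S$ is dense if $\lim_n\rho_n(S)=1$, and sparse if $\lim_n\rho_n(S)=0$. "A.e. $n$" means all but finitely many $n$. For $f,g:\{0,1\}^*\to\{0,1\}$, or $f,g$ defined only on $\{0,1\}^n$, put
$$d_n(f,g)=2^{-n}\,|\{x:|x|=n,\ f(x)\neq g(x)\}|.$$
For each $n$ this satisfies the triangle inequality, and $d_n(f,g)=\rho_n(f\,\Delta\, g)$.

**Definition (coarse computability and reducibility).** A set $A$ is coarsely computable if there is a Turing machine $M$ with $M(x)\downarrow$ for all $x$ such that $\{x:M(x)=A(x)\}$ is dense. A set $C$ is a coarse approximation of $B$ if $C\,\Delta\,B$ is sparse, that is, if $d_n(C,B)\to 0$. We write $A\le_c B$ if there is a Turing machine $M$ such that for every coarse approximation $C$ of $B$, $M^C$ is a coarse approximation of $A$.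

One machine must work for all approximations $C$. Each $C$ has its own finitely many bad lengths, and the machine does not know which they are.

For example, let $K\subseteq\omega$ be the halting problem and $E=\{0^n:n\in K\}$. Then $\rho_n(E)\le 2^{-n}$, so $E$ is sparse, and the machine that always answers $0$ shows that $E$ is coarsely computable although it is not computable. To get a set that is hard to approximate, we repeat each bit of information on a whole length. For $X\in 2^\omega$ let
$$D_X=\{x\in\{0,1\}^*:X(|x|)=1\}.$$
If $X=101\ldots$, then $D_X$ contains the empty string, no string of length $1$, and all four strings of length $2$. Write $X=^*Y$ if $X(n)=Y(n)$ for a.e. $n$. If $X=^*Y$, then $D_X$ and $D_Y$ differ on finitely many strings, so they have the same coarse approximations.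

**Lemma 1 (majority vote).** If $f$ is a coarse approximation of $D_X$, then $f$ computes $X$. If $X$ is not computable, then $D_X$ is not coarsely computable.

**Proof.** For a.e. $n$ we have $d_n(f,D_X)<1/2$, so more than half of the strings $x$ of length $n$ satisfy $f(x)=X(n)$. The majority value of $f$ on $\{0,1\}^n$ is therefore $X(n)$ for a.e. $n$, and correcting finitely many values gives $X\le_T f$. If $D_X$ were coarsely computable, it would have a computable coarse approximation, and $X$ would be computable. $\blacksquare$

Now take an oracle machine $M$ that on input $x$ queries only strings of length $|x|$. With oracle $D_X$ every answer is then the single bit $X(|x|)$. Assume that $M$ halts on every $x$ both when all answers are $0$ and when all answers are $1$, with output in $\{0,1\}$, and let $p(x)$, $q(x)$ be the two outputs. On length $n$ the function $M^{D_X}$ is $p$ if $X(n)=0$ and $q$ if $X(n)=1$.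

**Proposition 2 (one-bit machines).** For such an $M$ there is an infinite computable set $N\subseteq\omega$ such that for every $X\in 2^\omega$ with $X(n)=0$ for all $n\notin N$, and every $C$ of which $M^{D_X}$ is a coarse approximation: $C$ is coarsely computable or $D_X\le_c C$.

**Proof.** Suppose first that $d_n(p,q)\to 0$. Take $N=\omega$. Then $d_n(p,M^{D_X})\le d_n(p,q)\to0$, so the computable set $p$ is a coarse approximation of $M^{D_X}$ and hence of $C$.

Otherwise there is $\delta=2^{-k}$ such that $N=\{n:d_n(p,q)>4\delta\}$ is infinite. It is computable. Let $X$ vanish outside $N$ and let $f$ be any coarse approximation of $C$. Since $d_n(f,M^{D_X})\le d_n(f,C)+d_n(C,M^{D_X})\to0$, for a.e. $n\in N$ the one of $p,q$ that belongs to $X(n)$ has $d_n$-distance less than $2\delta$ from $f$, and the other has distance more than $4\delta-2\delta=2\delta$. So the machine that puts $\tilde X(n)=0$ for $n\notin N$, and for $n\in N$ puts $\tilde X(n)=0$ if $d_n(f,p)\le d_n(f,q)$ and $\tilde X(n)=1$ otherwise, and that outputs $D_{\tilde X}$, is total for every oracle $f$. For coarse approximations $f$ of $C$ it satisfies $\tilde X=^*X$, so $D_{\tilde X}$ is a coarse approximation of $D_X$. $\blacksquare$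

The proof is a dichotomy. Either the bit $X(n)$ hardly matters for the output, and then the output can be computed approximately; or it matters visibly on infinitely many lengths, and then we keep only those positions free and read the bits back, each one independently of the others.

What changes for an arbitrary machine?

1. $M$ may diverge, and it may query strings much longer than its input.
2. The output on length $n$ may depend on all bits of $X$, in particular on early bits, which may influence every length.
3. A single $X$ has to serve for all machines at once.

Points 1 and 3 yield to standard tree constructions. Point 2 is the real obstacle, and Section 5 is about it.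

## 2. Four kinds of asymptotic degrees, and the theorems

Coarse computability is one of four asymptotic notions. We recall the other three. An enumeration operator is a c.e. set $W$ of pairs $(F,u)$ with $F$ finite, acting by $W^G=\{u:(F,u)\in W\text{ for some }F\subseteq G\}$.

**Definition (generic).** $A$ is generically computable if there is a Turing machine $M$ such that $M(x)\downarrow$ implies $M(x)=A(x)$, and $\{x:M(x)\downarrow\}$ is dense. A generic description of $A$ is a partial function that agrees with $A$ wherever it is defined and has dense domain. $A\le_g B$ if there is an enumeration operator $W$ such that, for every generic description $\varphi$ of $B$, $W^{\mathrm{graph}(\varphi)}$ is the graph of a generic description of $A$.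

**Definition (dense).** A dense description of $A$ is a partial function $\varphi$ such that $\{x:\varphi(x)\downarrow=A(x)\}$ is dense. $A$ is densely computable if it has a partial computable dense description. $A\le_d B$ if there is an enumeration operator $W$ such that, for every dense description $\varphi$ of $B$, $W^{\mathrm{graph}(\varphi)}$ is the graph of a dense description of $A$.

**Definition (effective dense).** An effective dense description of $A$ is a total function $f:\{0,1\}^*\to\{0,1,\square\}$ such that $f(x)\ne\square$ implies $f(x)=A(x)$, and $f^{-1}(\square)$ is sparse. $A$ is effectively densely computable if it has a computable effective dense description. $A\le_{ed}B$ if there is a Turing functional $\Phi$ such that, for every effective dense description $f$ of $B$, $\Phi^f$ is an effective dense description of $A$.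

The set $E=\{0^n:n\in K\}$ illustrates all three. The partial function that is $0$ off $\{0^n:n\in\omega\}$ and undefined on it is partial computable, and it is both a generic and a dense description of $E$. Writing $\square$ where it is undefined gives a computable effective dense description. As an example of a reduction, the complement $\overline B$ satisfies $\overline B\le_r B$ for all four $r$: swap the values $0$ and $1$, and leave $\square$ and "undefined" alone.

**Definition (minimal degree).** A set $A$ has a minimal Turing degree if $A$ is not computable and, whenever $C\le_T A$, either $A\le_T C$ or $C$ is computable. For $r\in\{c,g,d,ed\}$, $A$ has a minimal $r$-degree if $A$ is not $r$-computable and, whenever $C\le_rA$, either $A\le_r C$ or $C$ is $r$-computable.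

The question is posed in "Asymptotic Notions of Computability: Minimal Degrees and Minimal Pairs", https://web.math.wisc.edu/logic/conf/ams24/Royer.pdf: are there minimal degrees for any of the asymptotic notions of computability? Two facts may be quoted. Minimal Turing degrees exist. And there is a non-coarsely computable set $A$ such that for every $C\le_cA$, either $C\ge_c A$ or $C$ can be coarsely approximated arbitrarily well by computable sets. The proof below quotes neither of them.

The relation $\le_c$ is reflexive and transitive: if $M$ witnesses $A\le_cB$ and $N$ witnesses $B\le_c C$, then $f\mapsto M^{N^f}$ witnesses $A\le_cC$. Write $\equiv_c$ for the induced equivalence; its classes are the coarse degrees $\deg_c(A)$.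

**Theorem 3.** There is $X$ such that $D_X$ has a minimal coarse degree.

**Theorem 4.** There is a perfect set $\mathcal P\subseteq2^\omega$ such that every $X\in\mathcal P$ satisfies (a)–(c):

* (a) $X$ has minimal Turing degree, and $D_X$ is not coarsely computable.
* (b) Let $M$ be a machine and $C$ a set such that $M^{D_{X'}}$ is a coarse approximation of $C$ for every $X'=^*X$ (this holds in particular if $C\le_cD_X$ via $M$). Then either $C$ is coarsely computable or $D_X\le_cC$.
* (c) In (b), if $C$ is not coarsely computable, there is $\varepsilon>0$ such that every computable set $g$ satisfies $\limsup_n\rho_n(g\,\Delta\,C)\ge\varepsilon$.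

Moreover:

* (d) There are $2^{\aleph_0}$ distinct minimal coarse degrees of the form $\deg_c(D_X)$, $X\in\mathcal P$. Any two distinct minimal coarse degrees form a minimal pair.
* (e) Some $X\in\mathcal P$ is $\le_T0'''$.

Read "$C$ can be coarsely approximated arbitrarily well by computable sets" as: for every $\varepsilon>0$ some computable $g$ has $\limsup_n\rho_n(g\,\Delta\,C)<\varepsilon$. Then (c) says that for $C$ as in (b) this exceptional case of the quoted result occurs only when $C$ is coarsely computable.

Theorem 3 follows from (a) and (b), so the answer to the question "do there exist $r\in\{c,g,d,ed\}$ and $A$ with minimal $r$-degree?" is yes, with $r=c$. Nothing is claimed about $r=g,d,ed$.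

Two conventions hold from here on. Replacing every output $\ne0$ by $1$, we take all machines $M$ to be $\{0,1\}$-valued; a machine that witnesses a reduction already is, on the oracles that matter. And for $\tau\in2^{<\omega}$, $M^\tau(x)\downarrow$ means that the computation halts and queries only strings $w$ with $|w|<|\tau|$, each answered by $\tau(|w|)$. So $M^\tau(x)$ is the computation with oracle $D_X$ for any $X$ extending $\tau$, provided that $\tau$ supplies all the answers.

## 3. Uniform trees

In Proposition 2 the set of allowed $X$ was cut down to those free only at positions in $N$. We need a flexible version of this that can be iterated.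

**Definition (uniform tree).** A uniform tree $T$ is given by a root $r\in2^{<\omega}$ and pairs of blocks $(s_j^0,s_j^1)_{j\in\omega}$ with $|s_j^0|=|s_j^1|$ and $s_j^0\neq s_j^1$. For $\beta\in2^{<\omega}$ put
$$T(\beta)=r\,s_0^{\beta(0)}s_1^{\beta(1)}\cdots s_{|\beta|-1}^{\beta(|\beta|-1)},$$
and define $T(y)\in2^\omega$ for $y\in2^\omega$ in the same way. Let $[T]=\{T(y):y\in2^\omega\}$. The tree is computable if $j\mapsto(s_j^0,s_j^1)$ is computable.

The full tree has empty root and all blocks $(0,1)$. If the root is $1$ and all blocks are $(00,01)$, then $T(10)=1\,01\,00$. If $N=\{n_0<n_1<\cdots\}$ and $n_{-1}=-1$, then the tree with empty root and blocks $s_j^b=0^{n_j-n_{j-1}-1}b$ has $[T]=\{X:X(n)=0\text{ for all }n\notin N\}$, the set used in Proposition 2.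

**Definition (subtree).** For uniform trees $T,S$ let $T\circ S$ be the map $\beta\mapsto T(S(\beta))$. The trees $T\circ S$ are called subtrees of $T$. Let $T_\beta$ be the subtree with root $T(\beta)$ and blocks $(s^0_j,s_j^1)_{j\ge|\beta|}$.

**Lemma 5.** Let $T$ and $S$ be uniform trees.

* (F1) If $y=^*z$, then $T(y)=^*T(z)$. Also $|T(\beta)|\ge|\beta|$.
* (F2) $T\circ S$ is a uniform tree, computable if $S$ and $T$ are, and $[T\circ S]\subseteq[T]$. The root of a subtree of $T$ is a node $T(\gamma)$. A subtree of a subtree of $T$ is a subtree of $T$.
* (F3) $T_\beta$ is a subtree of $T$, and $[T_\beta]$ consists of all $T(y)$ with $y\supseteq\beta$.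
* (F4) If $T(\gamma_0)\subsetneq T(\gamma_1)\subsetneq\cdots$, then the union of these strings is an element of $[T]$.

**Proof.** (F1) Blocks with the same index have equal length, so the $j$-th block sits at the same positions in $T(y)$ and in $T(z)$. Only the finitely many blocks with $y(j)\ne z(j)$ can differ. Blocks are nonempty, because two strings of equal length that differ are nonempty; this gives the length bound.

(F2) Let $S$ have root $r_S$ and blocks $(t_j^0,t_j^1)$. The length of $S(\beta)$ depends only on $|\beta|$; call it $a_j$ for $|\beta|=j$. Passing from $T(S(\beta))$ to $T(S(\beta)t_j^b)$ appends the blocks of $T$ with indices $a_j,a_j+1,\dots,a_{j+1}-1$ chosen by the bits of $t_j^b$. This string depends only on $j$ and $b$. For $b=0,1$ the two strings have equal length, and they differ, because $t_j^0$ and $t_j^1$ differ at some bit and the two corresponding blocks of $T$ occupy the same positions and differ. So $T\circ S$ is a uniform tree with root $T(r_S)$, and it is computable if $S$ and $T$ are. Its infinite branches are $T(S(y))\in[T]$. Finally $(T\circ S)\circ R=T\circ(S\circ R)$.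

(F3) $T_\beta=T\circ S$, where $S$ has root $\beta$ and all blocks $(0,1)$.

(F4) If $\gamma,\gamma'$ differ at a bit, then $T(\gamma),T(\gamma')$ differ in the corresponding block and are incompatible. So the $\gamma_m$ are pairwise comparable, and comparing lengths gives $\gamma_0\subsetneq\gamma_1\subsetneq\cdots$. Let $y=\bigcup_m\gamma_m$. Then $T(y)$ extends every $T(\gamma_m)$, and their lengths tend to infinity, so $T(y)$ is the union. $\blacksquare$

The word "uniform" matters for (F1). Consider a tree in which the block pairs after a first bit $0$ are $(0,1)$, and after a first bit $1$ are $(00,11)$. For $y=0101\ldots$ the branches along $0y$ and $1y$ are $0\,0101\ldots$ and $1\,00110011\ldots$, which differ infinitely often. We will need that a finite change of $y$ makes only a finite change of the branch, because this is exactly the kind of change a coarse reduction must tolerate.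

## 4. Minimal Turing degrees on uniform trees

We first carry out the argument for Turing functionals. It gives part of Theorem 4(a), and it is the natural model to imitate for coarse reductions.

**Lemma 6.** Let $T$ be a computable uniform tree and $\Psi$ a Turing functional. There is a computable subtree $T^*$ of $T$ such that for all $X\in[T^*]$: if $\Psi^X$ is total, then $\Psi^X$ is computable or $X\le_T\Psi^X$.

**Proof.** Write $\Psi(\beta;m)=\Psi^{T(\beta)}(m)$, where convergence means that only arguments below $|T(\beta)|$ are queried. Convergent values persist when $\beta$ is extended.

**Step 1: partial functionals.** This step removes the possibility of divergence. Suppose there are $\beta,m$ with $\Psi(\gamma;m)\uparrow$ for all $\gamma\supseteq\beta$. Take $T^*=T_\beta$. A convergent computation $\Psi^X(m)$ with $X\in[T_\beta]$ would use only a finite part of $X$, contained in some $T(\gamma)\subseteq X$ with $\gamma\supseteq\beta$. So $\Psi^X$ is never total on $[T^*]$. From now on assume: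
$$\text{for all }\beta,m\text{ there is }\gamma\supseteq\beta\text{ with }\Psi(\gamma;m)\downarrow.\tag{1}$$

**Step 2: no splitting.** This step treats the case that the output carries no information about $X$. Suppose some $\beta$ has no $\gamma^0,\gamma^1\supseteq\beta$ and $m$ with $\Psi(\gamma^0;m)\downarrow\ne\Psi(\gamma^1;m)\downarrow$. Take $T^*=T_\beta$. If $X\in[T_\beta]$ and $\Psi^X$ is total, compute $\Psi^X(m)$ by searching for any $\gamma\supseteq\beta$ with $\Psi(\gamma;m)\downarrow$. The value is right, because $\Psi^X(m)$ is itself the value at some $\gamma'\supseteq\beta$ with $T(\gamma')\subseteq X$.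

**Step 3: building a splitting tree.** Now every $\beta$ has extensions $\gamma^0,\gamma^1$ that split, and we build a computable uniform tree $S$, with empty root and blocks $(v_j^0,v_j^1)$, such that for each $\beta\in2^j$, with $\alpha=S(\beta)$,
$$\text{there is }m\text{ with }\Psi(\alpha v_j^0;m)\downarrow\ne\Psi(\alpha v_j^1;m)\downarrow.\tag{2}$$
The point is that one pair of blocks must serve all $2^j$ nodes $\alpha$. Treat these nodes one after another, starting with a pair $(v^0,v^1)$ of empty strings. For the current $\alpha$, find $m$ and $w^0,w^1$ with $\Psi(\alpha v^0w^0;m)\downarrow\ne\Psi(\alpha v^0w^1;m)\downarrow$; they exist because $\alpha v^0$ has splitting extensions. By (1) find $w$ with $\Psi(\alpha v^1w;m)\downarrow$. Pad $w^0,w^1,w$ with zeros to equal length; the computations persist. The two distinct values $\Psi(\alpha v^0w^0;m)$ and $\Psi(\alpha v^0w^1;m)$ cannot both equal $\Psi(\alpha v^1w;m)$, so choose $b$ with $\Psi(\alpha v^0w^b;m)\neq\Psi(\alpha v^1w;m)$, and replace $(v^0,v^1)$ by $(v^0w^b,v^1w)$. The two lengths stay equal, and the differences obtained for earlier nodes persist under extension. After all nodes, (2) holds, and it implies $v_j^0\ne v_j^1$.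

**Step 4: decoding.** We show that $T^*=T\circ S$ lets us recover $X$. Let $X=T(S(z))$ with $Z=\Psi^X$ total. Compute $z(j)$ from $Z$ by recursion. Given $z\restriction j$, put $\alpha=S(z\restriction j)$ and find $m$ as in (2). Since $X$ extends $T(\alpha v_j^{z(j)})$, we have $Z(m)=\Psi(\alpha v_j^{z(j)};m)$, so $z(j)$ is the unique $b$ with $\Psi(\alpha v_j^b;m)=Z(m)$. Hence $X\le_TZ$. $\blacksquare$

## 5. Where recursive decoding breaks, and what finite changes give

It is tempting to take $X$ of minimal Turing degree, built on such trees, and to hope that $D_X$ has minimal coarse degree. Let $C\le_cD_X$ via $M$. The set $M^{D_X}$ is computable from $X$, so it is computable (and then $C$ is coarsely computable) or it computes $X$. The trouble is in the second case: $M^{D_X}$ computes $X$, but we need one machine that finds a coarse approximation of $D_X$ from every coarse approximation $f$ of $C$. The decoding of Lemma 6, Step 4, fails at this in two places.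

First, it reads $Z$ at a single $m$ for each bit. If the places it reads form a sparse set of strings, some $f$ is wrong at all of them. The cure is the one in Proposition 2: ask for a difference on a positive fraction of the strings of some length.

Second, it is recursive: to decode $z(j)$ it needs the correct $\alpha=S(z\restriction j)$. An approximation $f$ may be wrong on finitely many whole lengths, and there is no bound on where this stops, so the decoder has to survive arbitrary early mistakes. Consider the machine $M_0$ with
$$M_0^{D_X}(x)=\begin{cases}X(0)&\text{if }|x|=0,\\ X(0)+X(|x|)\bmod2&\text{if }|x|\ge1.\end{cases}$$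
Recursive decoding on the full tree reads $X(0)$ from length $0$ and then subtracts it on every later length. If $f$ differs from $M_0^{D_X}$ only at the empty string, then the decoder returns $1-X(n)$ for every $n$, so the decoded set is the complement of $D_X$, at distance $1$ on every length. For this one machine one could hard-wire the bit $X(0)$, but the argument offers no such repair when every block may influence later lengths.

The way out is to notice that $M_0$ is not a legitimate reduction from $D_X$. If $X'$ differs from $X$ only at $0$, then $D_{X'}$ is a coarse approximation of $D_X$, yet $M_0^{D_{X'}}$ and $M_0^{D_X}$ disagree on every string of length $\ge1$. In general, if $C\le_cD_X$ via $M$, then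
$$M^{D_{X'}}\text{ is a coarse approximation of }C\text{ for every }X'=^*X.\tag{3}$$
Fix $l$ and vary the first $l$ choices that lead to a branch $X=T(y)$ of a uniform tree. By (F1) we get $2^l$ finite modifications of $X$, and by (3) the corresponding outputs on $\{0,1\}^n$ are, for a.e. $n$, within any prescribed $\delta$ of each other. So along $X$ the early bits lose their influence by themselves. This suggests a search: look for new blocks $v^0,v^1$ after $l$ old choices, and a length $n$, such that

* the old choices influence the output on length $n$ by at most $\delta$, and
* the choice between $v^0$ and $v^1$ changes it by more than $4\delta$.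

If we keep finding such blocks, the decoding is local: each block is read without knowing the earlier ones. If the search gets stuck, then any two candidates $v$ for which the old choices have little influence give outputs that are $4\delta$-close. The true tail of $X$ is such a candidate, and so we can approximate $C$ by finding any other one. The next section makes this precise.

## 6. Local decoding or approximate computation

**Lemma 7.** Let $T$ be a computable uniform tree and $M$ a machine. There is a computable subtree $T^*$ of $T$ such that one of the following holds.

* (i) For every $X\in[T^*]$, $M^{D_X}$ is not total.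
* (ii) Whenever $X\in[T^*]$ and $M^{D_{X'}}$ is a coarse approximation of $C$ for every $X'=^*X$, $C$ is coarsely computable.
* (iii) Whenever $X\in[T^*]$ and $M^{D_X}$ is a coarse approximation of $C$, $D_X\le_cC$. If moreover $X$ is noncomputable, there is $\varepsilon>0$ with $\limsup_nd_n(g,C)\ge\varepsilon$ for all computable $g$.

The proof takes up the rest of this section.

**Step 1: forcing convergence at a known place.** The purpose is to make the output on $\{0,1\}^n$ a computable function of the first $n+1$ choices in the tree. Suppose there are $\beta,x$ such that $M^{T(\gamma)}(x)\uparrow$ for all $\gamma\supseteq\beta$. Then $T^*=T_\beta$ satisfies (i), since a convergent computation $M^{D_X}(x)$ with $X\in[T_\beta]$ would query finitely many strings and would already converge for some $T(\gamma)\subseteq X$ with $\gamma\supseteq\beta$.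

Otherwise, for all $\beta,x$ there is $\gamma\supseteq\beta$ with $M^{T(\gamma)}(x)\downarrow$, and such $\gamma$ can be found computably. Build a computable uniform tree $S$ with empty root and blocks $(0w_j,1w_j)$ as follows. Given the blocks of index $<j$, list all pairs $(\beta,x)$ with $\beta\in2^{j+1}$ and $|x|=j$. Start with $w$ empty. For the pair $(\beta,x)$, write $\beta=\beta'b$ with $b$ the last bit, find $\gamma\supseteq S(\beta')\,b\,w$ with $M^{T(\gamma)}(x)\downarrow$, and extend $w$ so that $S(\beta')\,b\,w=\gamma$. Computations obtained for earlier pairs persist. After the last pair put $w_j=w$. Then $M^{T(S(\beta))}(x)\downarrow$ for all pairs on the list. Replacing $T$ by its subtree $T\circ S$, we may assume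
$$M^{T(\beta)}(x)\downarrow\quad\text{whenever }|\beta|\ge|x|+1.\tag{4}$$
For $|\beta|\ge n+1$ let $H_n(\beta):\{0,1\}^n\to\{0,1\}$ be the function $H_n(\beta)(x)=M^{T(\beta)}(x)$. It is computable from $n$ and $\beta$; we have $H_n(\beta')=H_n(\beta)$ for $\beta'\supseteq\beta$; and $H_n(y\restriction(n+1))$ is the restriction of $M^{D_{T(y)}}$ to $\{0,1\}^n$.

**Step 2: the attempts.** Here we set up the search announced in Section 5, once for each precision. For each $k$ let $\delta=2^{-k}$ and run the following attempt $A_k$. Put $l_0=0$ and $n_{-1}=-1$. Given $l=l_i$ and $n_{i-1}$, search for a triple $(n,v^0,v^1)$ with $n>n_{i-1}$, $|v^0|=|v^1|=m\ge1$, $l+m\ge n+1$, and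
$$d_n\big(H_n(\alpha v^b),H_n(\alpha'v^b)\big)\le\delta\quad\text{for all }\alpha,\alpha'\in2^l\text{ and }b\in\{0,1\},\tag{5}$$
$$d_n\big(H_n(0^lv^0),H_n(0^lv^1)\big)>4\delta.\tag{6}$$
These conditions are decidable. If a triple is found, call it $(n_i,v_i^0,v_i^1)$, put $l_{i+1}=l_i+m$, and continue with $i+1$. If no triple exists, the search runs forever. We say that $A_k$ succeeds each time a triple is found.

Let us run this on two machines, with $T$ the full tree. For a one-bit machine as in Section 1, $H_n(\alpha v)$ with $n\ge l$ depends only on the bit at position $n$, which lies in $v$, so (5) holds with distance $0$. If $d_n(p,q)>4\delta$ for infinitely many $n$, then $A_k$ succeeds infinitely often: choose such an $n\ge l$ with $n>n_{i-1}$ and take $v^b=0^{n-l}b$.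

For the machine $M_0$ of Section 5, condition (4) holds, since $M_0$ queries only lengths $0$ and $|x|$. If $k\le2$, then $4\delta\ge1$ and (6) never holds. If $k\ge3$, the first search succeeds: with $l=0$ condition (5) is trivial, and $(0,0,1)$ is a suitable triple. From then on $l\ge1$ and $n\ge1$, and two strings $\alpha,\alpha'$ that differ only at position $0$ give outputs at distance $1>\delta$, so (5) fails forever. So every attempt succeeds at most once. This is Case 2 below, and for $M_0$ alternative (ii) holds vacuously, since no $X$ and $C$ satisfy its hypothesis.

**Case 1: for some $k$, $A_k$ succeeds infinitely often.** We verify (iii) by decoding block by block, without recursion. Fix such a $k$ and $\delta=2^{-k}$. Let $S$ be the uniform tree with empty root and blocks $(v_i^0,v_i^1)$. They are distinct by (6), and $S$ is computable because every search of $A_k$ ends. Let $T^*=T\circ S$. Put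
$$c_i^b=H_{n_i}(0^{l_i}v_i^b),$$
two functions on $\{0,1\}^{n_i}$ that can be computed from $i$ alone. Let $X=T(S(z))$ and let $M^{D_X}$ be a coarse approximation of $C$.

The string $S(z)$ begins with $\alpha v_i^{z(i)}$ for some $\alpha\in2^{l_i}$, and this initial segment has length at least $n_i+1$. So $M^{D_X}$ restricted to $\{0,1\}^{n_i}$ is $H_{n_i}(\alpha v_i^{z(i)})$, and (5) with $\alpha'=0^{l_i}$ gives
$$d_{n_i}\big(M^{D_X},c_i^{z(i)}\big)\le\delta.\tag{7}$$
Suppose now that $f:\{0,1\}^*\to\{0,1\}$ satisfies $\limsup_nd_n(f,C)<\delta/2$. Since $n_0<n_1<\cdots$ and $d_n(C,M^{D_X})\to0$, for a.e. $i$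
$$d_{n_i}(f,c_i^{z(i)})\le d_{n_i}(f,C)+d_{n_i}(C,M^{D_X})+\delta<\tfrac\delta2+\tfrac\delta2+\delta=2\delta,\tag{8}$$
and then by (6)
$$d_{n_i}(f,c_i^{1-z(i)})\ge d_{n_i}(c_i^0,c_i^1)-d_{n_i}(f,c_i^{z(i)})>4\delta-2\delta=2\delta.\tag{9}$$
The decoder is therefore the following. Given any $f$, let $\tilde z(i)=0$ if $d_{n_i}(f,c_i^0)\le d_{n_i}(f,c_i^1)$, and $\tilde z(i)=1$ otherwise. Put $\tilde X=T(S(\tilde z))$ and output $D_{\tilde X}$. This is total for every oracle $f$, since $\tilde X(n)$ depends only on $\tilde z(0),\dots,\tilde z(n)$. If $\limsup_nd_n(f,C)<\delta/2$, then (8) and (9) give $\tilde z=^*z$. By (F1), $\tilde X=^*X$, and $D_{\tilde X}$ differs from $D_X$ on only finitely many strings.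

Applied to all coarse approximations $f$ of $C$, this shows $D_X\le_cC$. Applied to a computable $g$ with $\limsup_nd_n(g,C)<\delta/2$, it gives a computable $\tilde X=^*X$, so $X$ is computable. Hence, if $X$ is noncomputable, the last clause of (iii) holds with $\varepsilon=\delta/2$.

**Case 2: every $A_k$ succeeds only finitely often.** Let $T^*=T$ (the tree after Step 1). We verify (ii). Let $X=T(y)$ be such that $M^{D_{X'}}$ is a coarse approximation of $C$ for every $X'=^*X$. We have to compute $C$ up to a sparse error, without access to $y$.

**Step 2a: the approximations.** For each $k$ we define a computable guess at $C$. Let $l_{k,n}$ be the current value of $l_i$ in $A_k$ after $n$ steps of running it. For each $k$, $l_{k,n}$ has a constant value $l_k$ for a.e. $n$. For $l\le n$ call $v\in2^{n+1-l}$ $(k,l,n)$-good if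
$$d_n\big(H_n(\alpha v),H_n(\alpha'v)\big)\le2^{-k}\quad\text{for all }\alpha,\alpha'\in2^l.\tag{10}$$
Define $g_n^{(k)}:\{0,1\}^n\to\{0,1\}$ as follows. With $l=l_{k,n}$, if $l\le n$ and a $(k,l,n)$-good string exists, let $g_n^{(k)}=H_n(0^lv)$ for the lexicographically least such $v$; otherwise let $g_n^{(k)}=0$. This is total and computable uniformly in $k$ and $n$.

**Step 2b: each guess is accurate.** We claim that for each $k$
$$d_n(g_n^{(k)},C)\le5\cdot2^{-k}\quad\text{for a.e. }n.\tag{11}$$
Let $l=l_k$ and $\delta=2^{-k}$, and consider $n$ so large that $l_{k,n}=l\le n$ and $n$ exceeds the last $n_i$ found by $A_k$, if there is one. Let $v^*=y(l)y(l+1)\cdots y(n)$, a string of length $n+1-l$, and let $y_{\ge l}$ be the infinite tail $y(l)y(l+1)\cdots$. For each $\alpha\in2^l$ we have $\alpha y_{\ge l}=^*y$, so $T(\alpha y_{\ge l})=^*X$ by (F1), and by hypothesis $M^{D_{T(\alpha y_{\ge l})}}$ is a coarse approximation of $C$. On $\{0,1\}^n$ this set is $H_n(\alpha v^*)$. So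
$$d_n(H_n(\alpha v^*),C)\to0\quad\text{as }n\to\infty,\text{ for each of the finitely many }\alpha\in2^l.\tag{12}$$
For a.e. $n$ these distances are all at most $\delta/2$, and then $v^*$ is $(k,l,n)$-good by the triangle inequality. So a good string exists; let $v$ be the least one. Consider the triple $(n,v,v^*)$ in the final, unsuccessful search of $A_k$, where the current value is $l$. We have $n$ larger than the last $n_i$, $|v|=|v^*|=n+1-l\ge1$ and $l+(n+1-l)=n+1$, and (5) holds because both strings are good. Since the search fails, (6) must fail:
$$d_n(H_n(0^lv),H_n(0^lv^*))\le4\delta.$$
As $g_n^{(k)}=H_n(0^lv)$, and $d_n(H_n(0^lv^*),C)\le\delta$ for a.e. $n$ by (12), we get $d_n(g_n^{(k)},C)\le4\delta+\delta=5\delta$ for a.e. $n$. This proves (11).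

**Step 2c: combining the guesses.** For each $k$ we have a computable approximation of $C$ with asymptotic error at most $5\cdot2^{-k}$, but we need a single one with error tending to $0$, and we do not know from which $n$ on (11) holds. The guesses control one another. Let $K_n$ be the largest $K\le n$ such that
$$d_n(g_n^{(i)},g_n^{(K)})\le10\cdot2^{-i}\quad\text{for all }i<K;\tag{13}$$
the value $K=0$ qualifies vacuously. Let $g$ agree with $g_n^{(K_n)}$ on $\{0,1\}^n$, for every $n$. Then $g$ is computable.

Fix $i$. For a.e. $n$ the bound in (11) holds for all $k\le i$. For such $n\ge i$ and all $j<i$,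
$$d_n(g_n^{(j)},g_n^{(i)})\le5\cdot2^{-j}+5\cdot2^{-i}\le10\cdot2^{-j}.$$
So $K=i$ qualifies in (13), and $K_n\ge i$. By (13) for $K=K_n$ (trivially if $K_n=i$), $d_n(g_n^{(i)},g)\le10\cdot2^{-i}$. Hence $d_n(g,C)\le10\cdot2^{-i}+5\cdot2^{-i}=15\cdot2^{-i}$ for a.e. $n$. As $i$ was arbitrary, $d_n(g,C)\to0$, and $C$ is coarsely computable. This completes Case 2 and the proof of Lemma 7. $\blacksquare$

## 7. The perfect set of branches: parts (a), (b), (c)

**Step 1: the trees.** We now meet all machines, all functionals and all computable sequences in turn. Let $(M_e)$, $(\Psi_e)$, $(\varphi_e)$ list all oracle machines, all Turing functionals and all partial computable functions. Define computable uniform trees $U_\sigma$, $\sigma\in2^{<\omega}$, starting with $U_\emptyset$, the full tree. Given $U_\sigma$ with $|\sigma|=e$: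

1. Apply Lemma 7 to $U_\sigma$ with $M_e$, and then Lemma 6 to the resulting tree with $\Psi_e$. This gives a computable subtree $T'$ of $U_\sigma$.
2. For $b\in\{0,1\}$ let $T''=T'_b$, the subtree of $T'$ with root $T'(b)$. The strings $T''(0)$ and $T''(1)$ have equal length and differ at some position $p$. If $\varphi_e(p)\downarrow=T''(0)(p)$, let $U_{\sigma b}=T''_1$; otherwise let $U_{\sigma b}=T''_0$.

**Step 2: the branches.** We check that this defines a perfect set. The roots of $U_{\sigma0}$ and $U_{\sigma1}$ extend $T'(0)$ and $T'(1)$, which are distinct strings of equal length, so these roots are incompatible. Each of them strictly extends the root of $U_\sigma$. For $h\in2^\omega$ let $X_h$ be the union of the roots of the trees $U_{h\restriction n}$. For $m\ge n$ the root of $U_{h\restriction m}$ is a node of $U_{h\restriction n}$ by (F2), so (F4) gives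
$$X_h\in[U_{h\restriction n}]\quad\text{for all }n.\tag{14}$$
Let $\mathcal P=\{X_h:h\in2^\omega\}$. The root of $U_{h\restriction n}$ has length at least $n$ and depends only on $h\restriction n$, so $h\mapsto X_h$ is continuous. It is injective because the roots are incompatible. So $\mathcal P$ is compact, hence closed. It has no isolated points: if $h_i\to h$ with $h_i\ne h$, then $X_{h_i}\to X_h$ with $X_{h_i}\neq X_h$. Thus $\mathcal P$ is perfect, of size $2^{\aleph_0}$.

Fix $X=X_h\in\mathcal P$ for the rest of this section. By (14) with $n=e+1$, $X$ lies in $[T^*]$ for the tree $T^*$ that Lemma 7 gives for $M_e$, and also for the one that Lemma 6 gives for $\Psi_e$, at the stage $\sigma=h\restriction e$, since $U_{h\restriction(e+1)}$ is a subtree of both.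

**Step 3: part (a).** By item 2 of the construction, $X\ne\varphi_e$ for every $e$. Indeed, if $\varphi_e(p)\downarrow=T''(0)(p)$, then $X$ extends $T''(1)$ and $X(p)=T''(1)(p)\neq\varphi_e(p)$; otherwise $X$ extends $T''(0)$ and $X(p)=T''(0)(p)$, which is not the value of $\varphi_e$ at $p$. So $X$ is noncomputable. If $C\le_TX$, then $C=\Psi_e^X$ for some $e$, and Lemma 6 shows that $C$ is computable or $X\le_TC$. So $X$ has minimal Turing degree. By Lemma 1, $D_X$ is not coarsely computable.

**Step 4: parts (b) and (c).** Let $M=M_e$ and let $C$ be such that $M^{D_{X'}}$ is a coarse approximation of $C$ for every $X'=^*X$. Consider the tree $T^*$ from Lemma 7 for $M_e$, with $X\in[T^*]$. Alternative (i) is impossible, as $M^{D_X}$ is total. Under (ii), $C$ is coarsely computable. Under (iii), $D_X\le_cC$, and since $X$ is noncomputable there is $\varepsilon>0$ with $\limsup_n\rho_n(g\,\Delta\,C)=\limsup_nd_n(g,C)\ge\varepsilon$ for all computable $g$. If $C$ is not coarsely computable, only (iii) remains, and this is (c). Finally, if $C\le_cD_X$ via $M$, then the hypothesis of (b) holds: for $X'=^*X$ the set $D_{X'}$ differs from $D_X$ on only finitely many strings and so is a coarse approximation of $D_X$;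 this was (3).

By (a), $D_X$ is not coarsely computable, and by (b) every $C\le_cD_X$ is coarsely computable or satisfies $D_X\le_cC$. So $D_X$ has a minimal coarse degree for every $X\in\mathcal P$, which proves Theorem 3. $\blacksquare$

## 8. Continuum many minimal degrees, minimal pairs, and the bound $0'''$

**Step 1: counting, for (d).** Distinct $X\in\mathcal P$ could give the same coarse degree, and we show that this happens only countably often. If $D_Y\le_cD_X$ via $M$, then $M^{D_X}$ is a coarse approximation of $D_Y$ and is computable from $X$, so Lemma 1 gives $Y\le_TX$. Hence for each $X$ only countably many $Y$ satisfy $D_Y\equiv_cD_X$. The $2^{\aleph_0}$ elements of $\mathcal P$ thus fall into countable classes, so there are $2^{\aleph_0}$ classes, each giving a minimal coarse degree by Section 7.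

**Step 2: minimal pairs, for (d).** The claim is that two distinct minimal coarse degrees have only coarsely computable sets below both. Let $A,B$ have minimal coarse degrees, and let $C\le_cA$ and $C\le_cB$ with $C$ not coarsely computable. By minimality $A\le_cC$ and $B\le_cC$, so $A\equiv_cC\equiv_cB$. So if the degrees of $A$ and $B$ are distinct, they form a minimal pair.

**Step 3: an upper bound, for (e).** We take $h=0^\omega$ and measure how hard the construction is. An index of $U_{h\restriction(e+1)}$ is obtained from one of $U_{h\restriction e}$ by deciding the following questions about trees given by indices of (total) computable functions.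

* In Lemma 7, Step 1: are there $\beta,x$ such that $M^{T(\gamma)}(x)\uparrow$ for all $\gamma\supseteq\beta$? This is $\Sigma_2$, and $0'$ can check a given pair $(\beta,x)$, so witnesses can be found by search.
* In Lemma 7, Step 2: is there $k$ such that $A_k$ succeeds infinitely often? For given $k$ and $i$, "$A_k$ succeeds at least $i$ times" is $\Sigma_1$, so the question has the form $\exists k\,\forall i\,\Sigma_1$ and is $\Sigma_3$. A suitable $k$ can be found by checking $\Pi_2$ statements.
* In Lemma 6: are there $\beta,m$ with $\Psi(\gamma;m)\uparrow$ for all $\gamma\supseteq\beta$? If not, is there $\beta$ without splitting extensions? Both are $\Sigma_2$, again with witnesses found by search.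
* In item 2 of the construction, whether $\varphi_e(p)\downarrow=T''(0)(p)$ is a $\Sigma_1$ question.

Once the answers and witnesses are known, an index of the next tree is computed from them, since the trees $T_\beta$ and $T\circ S$ in Lemmas 6 and 7 are computable uniformly in these data. All the questions are decidable from $0'''$. So the sequence of indices, and with it $X_h$ as the union of the roots, is computable from $0'''$. Hence $X_h\in\mathcal P$ and $X_h\le_T0'''$, and the proof of Theorem 4 is complete. $\blacksquare$
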